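# Likelihood ratio ordering of the spacings of independent exponential variables

## Exponential lifetimes, spacings, and the likelihood ratio order

Throughout, $X_1,\dots,X_n$ are independent and $X_i$ is exponential with hazard rate $\lambda_i>0$: it has density $\lambda_ie^{-\lambda_it}$ on $[0,\infty)$, and $P(X_i>t)=e^{-\lambda_it}$. The rates need not be equal. We think of $X_i$ as the lifetime of item $i$. Write $V=\{1,\dots,n\}$, and for $S\subseteq V$ put $\Lambda(S)=\sum_{i\in S}\lambda_i$ and $S^c=V\setminus S$. Since $P(\min_{i\in S}X_i>t)=\prod_{i\in S}e^{-\lambda_it}$, the first death in $S$ occurs after an exponential time of rate $\Lambda(S)$. The first item of $S$ to die is item $i$ with probability $\lambda_i/\Lambda(S)$. By the memoryless property, the items still alive after a death behave as if new.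

**Definition (spacings).** Let $X_{1:n}\le\dots\le X_{n:n}$ be the order statistics and $X_{0:n}\equiv0$. The spacings are
$$D_{i:n}=X_{i:n}-X_{i-1:n},\qquad i=1,\dots,n .$$

*Example.* If three items have lifetimes $5,2,9$, the ordered lifetimes are $2,5,9$ and the spacings are $2,3,4$. For $n=2$, $D_{1:2}=\min(X_1,X_2)$ and $D_{2:2}=|X_1-X_2|$. During $D_{i:n}$ exactly $n-i+1$ items are alive.

**Definition (likelihood ratio order).** For nonnegative random variables $X,Y$ with densities $f,g$, write $X\le_{lr}Y$ if $g(t)/f(t)$ is nondecreasing in $t$ on the union of the supports; equivalently, $f(s)g(t)\ge f(t)g(s)$ for all $s\le t$.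

*Example.* Let $X,Y$ be exponential with rates $\alpha,\beta$. Then $g(t)/f(t)=(\beta/\alpha)e^{(\alpha-\beta)t}$, so $X\le_{lr}Y$ exactly when $\alpha\ge\beta$. More generally, if $f,g$ are smooth and positive on $[0,\infty)$, then $X\le_{lr}Y$ means $(\log g/f)'\ge0$, that is, $-f'/f\ge -g'/g$ everywhere.

## The chain of spacings: the conjecture and two theorems

If all rates equal $\lambda$, then $D_{i:n}$ is exponential with rate $(n-i+1)\lambda$, so the spacings increase in the order $\le_{lr}$ by the example above. With unequal rates two effects meet: as time passes fewer items are alive, and those still alive tend to be the ones with small rates. Both suggest that later spacings are longer. The conjecture of Wen et al. says that this is true in the likelihood ratio sense, for every $n$ and all rates. The source of the problem is "Likelihood Ratio Comparisons Among Spacings Related To Both One Or Two Samples" (http://mat.uc.pt/preprints/ps/p1408.pdf).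 The known results recorded with it are $D_{2:n}\le_{lr}D_{3:n}$ for every $n\ge3$ and all rates, and the whole chain for $n=4$. The conjecture is true.

**Theorem 1.** For every $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$,
$$D_{1:n}\le_{lr}D_{2:n}\le_{lr}\cdots\le_{lr}D_{n:n}.$$

**Theorem 2.** Let $\lambda_*=\min_i\lambda_i$ and let $g_i$ be the density of $D_{i:n}$. Then $e^{-\lambda_*t}\,g_{i+1}(t)/g_i(t)$ is nondecreasing on $[0,\infty)$ for $1\le i\le n-1$; in particular $g_{i+1}/g_i$ is strictly increasing. If all $\lambda_j=\lambda$, then $g_{i+1}(t)/g_i(t)=\mathrm{const}\cdot e^{\lambda t}$, so $\lambda_*$ is then optimal. For given rates, no constant larger than $\lambda_{(n-i+1)}$, the $(n-i+1)$-th smallest rate, can replace $\lambda_*$.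

## The law of one spacing, and small cases by hand

It is convenient to index a spacing by the number of items alive. Let $f_k$ be the density of $D_{n-k+1:n}$, during which $k$ items are alive.

**Joint law of start and length.** Let $1\le r\le n-1$. The spacing with $r$ survivors starts at time $x$ with survivor set $S$, the last death being that of $j\notin S$, and lasts for time $t$, when $X_j=x$, all other items outside $S$ have died by time $x$, and $\min_{i\in S}X_i=x+t$. By independence the joint density of (start, length) is $\sum_{|S|=r}\Lambda(S)e^{-\Lambda(S)t}\varphi_S(x)$, where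
$$\varphi_S(x)=e^{-\Lambda(S)x}\sum_{j\notin S}\lambda_je^{-\lambda_jx}\prod_{i\notin S\cup\{j\}}(1-e^{-\lambda_ix}).$$
Put $p_S=\int_0^\infty\varphi_S\,dx$. It is positive, it is finite since $\varphi_S(x)\le\sum_j\lambda_je^{-\lambda_jx}$, and it is the probability that $S$ is the set of survivors at the start of that spacing. Integrating over $x$, and putting $p_V=1$ for the first spacing, we get
$$f_k(t)=\sum_{|S|=k}p_S\,\Lambda(S)e^{-\Lambda(S)t},\qquad t\ge0,\quad 1\le k\le n. \tag{1}$$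
So $f_k$ is smooth and positive on $[0,\infty)$. Since $D_{n-k:n}$ has density $f_{k+1}$ and $D_{n-k+1:n}$ has density $f_k$, Theorem 1 says that $f_k/f_{k+1}$ is nondecreasing for $1\le k\le n-1$, that is,
$$\frac{-f_{k+1}'(t)}{f_{k+1}(t)}\ \ge\ \frac{-f_k'(t)}{f_k(t)},\qquad t\ge0 . \tag{2}$$
By (1), each side of (2) is a weighted average of the numbers $\Lambda(S)$, over $(k+1)$-sets on the left and over $k$-sets on the right.

**Equal rates.** Here $f_k(t)=k\lambda e^{-k\lambda t}$ and $f_k/f_{k+1}=\frac{k}{k+1}e^{\lambda t}$.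

**The first two spacings, $k+1=n$.** Here $f_n(t)=\Lambda(V)e^{-\Lambda(V)t}$. The $(n-1)$-sets are $V\setminus\{j\}$, so $f_{n-1}/f_n$ is a combination, with positive coefficients, of the functions $e^{\lambda_jt}$. Hence $e^{-\lambda_*t}f_{n-1}(t)/f_n(t)$ is nondecreasing. This settles the monotonicity in both theorems for $k+1=n$, and in particular for $n=2$.

**Rates $1,1,3$, with $k=1$.** The set of the two slow items survives the first death with probability $3/5$. Otherwise, with probability $2/5$, a slow item and the fast one remain. The fast item is the last one alive with probability $\frac25\cdot\frac14=\frac1{10}$. So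
$$f_2=\tfrac65e^{-2t}+\tfrac85e^{-4t},\qquad f_1=\tfrac9{10}e^{-t}+\tfrac3{10}e^{-3t}.$$
The crudest idea is to compare the ranges of $\Lambda(S)$. On the left of (2) we average $2$ and $4$, on the right $1$ and $3$. These ranges overlap, so the ranges alone decide nothing and the weights matter. With $y=e^{-t}$,
$$\frac{-f_2'}{f_2}-\frac{-f_1'}{f_1}=\frac{6+16y^2}{3+4y^2}-\frac{3+3y^2}{3+y^2}=\frac{9+33y^2+4y^4}{9+15y^2+4y^4}\ge1 .$$
The lower bound is $\lambda_*=1$, as Theorem 2 predicts, and the difference tends to $1=\lambda_{(2)}$ as $y\to0$.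

**From now on $1\le k\le n-2$**, so $n\ge3$.

## Conditioning on the starting time

The weights $p_S$ in (1) are integrals that do not simplify. Before integrating over the starting time $x$, the weights are of product type, and we work at that level.

**Product weights.** For $x>0$, $t\ge0$ put
$$w_i=\frac{e^{-\lambda_it}}{e^{\lambda_ix}-1},\quad \gamma_i=\frac{\lambda_i}{e^{\lambda_ix}-1},\quad \mu_i=\lambda_ie^{\lambda_it},\quad c_i=\lambda_iw_i,\quad \rho_i=\frac{\lambda_i}{1-e^{-\lambda_ix}},\quad R(x)=\prod_{i\in V}(1-e^{-\lambda_ix}),$$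
and $w^S=\prod_{i\in S}w_i$, $\Gamma(S)=\sum_{i\in S}\gamma_i$, $\mu(S)=\sum_{i\in S}\mu_i$. Directly from the formulas, $\gamma_i=\mu_iw_i$ and $\partial_xw_i=-\rho_iw_i$. The $\mu_i$ do not depend on $x$. For fixed $x,t$, consider the dependence on $\lambda_i$:

* $w$ is decreasing and $\mu$ is increasing;
* $\gamma=1/\int_0^xe^{\lambda u}\,du$ is decreasing, and so is $c=\gamma e^{-\lambda t}$;
* $\rho=1/\int_0^xe^{-\lambda u}\,du$ is increasing.

Since $(1-e^{-\lambda x})/(e^{\lambda x}-1)=e^{-\lambda x}$,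
$$R(x)w^S=\prod_{i\in S}e^{-\lambda_i(x+t)}\prod_{i\notin S}(1-e^{-\lambda_ix}),\qquad \gamma_j(1-e^{-\lambda_jx})=\lambda_je^{-\lambda_jx}. \tag{3}$$
Thus $R(x)w^S$ is the probability that the items of $S$ outlive $x+t$ and all others are dead by $x$. Multiplying it by $\gamma_j$, $j\notin S$, makes $j$ die exactly at $x$. By (3), $R(x)\Gamma(S^c)w^S=e^{-\Lambda(S)t}\varphi_S(x)$. So with
$$A_r=\sum_{|S|=r}\Lambda(S)\Gamma(S^c)w^S,\qquad \hat A_r=\sum_{|S|=r}\Lambda(S)^2\Gamma(S^c)w^S,\qquad \eta_r=\hat A_r/A_r ,$$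
integrating over $x$ and comparing with (1) gives, for $1\le r\le n-1$,
$$f_r=\int_0^\infty RA_r\,dx,\qquad -f_r'=\sum_{|S|=r}p_S\Lambda(S)^2e^{-\Lambda(S)t}=\int_0^\infty R\hat A_r\,dx=\int_0^\infty R\,\eta_rA_r\,dx. \tag{4}$$
No limits were interchanged: in each $S$-term $t$ enters only through $e^{-\Lambda(S)t}$.

Fix $t$. Let $\nu_r$ be the probability measure on $(0,\infty)$ with density $RA_r/f_r$, the law of the starting time given that the length is $t$. Then (4) says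
$$\frac{-f_r'}{f_r}=\int\eta_r\,d\nu_r ,\tag{5}$$
where $\eta_r$ is a weighted average of numbers $\Lambda(S)\le\Lambda(V)$, hence bounded.

**A natural plan, and where it breaks.** To compare (5) for $r=k+1$ and $r=k$, one would show: (a) at the same $x$, $\eta_{k+1}(x)\ge\eta_k(x)$; (b) $\nu_{k+1}$ sits at earlier times than $\nu_k$; (c) $\eta_k(x)$ is nonincreasing in $x$, since the survivors of a later start should be slower. Then $\int\eta_{k+1}d\nu_{k+1}\ge\int\eta_kd\nu_{k+1}\ge\int\eta_kd\nu_k$. Parts (a) and (b) are true, as we shall see. Part (c) is false.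

Take rates $1,2,3$, $k=1$, and $y=e^{-t}$. Since $\lambda_iw_i=\gamma_iy^{\lambda_i}$, the average $\eta_1$ gives $\lambda_i$ the weight $y^{\lambda_i}\gamma_i(\Gamma(V)-\gamma_i)$. At $x=\log2$ we have $\gamma=(1,\frac23,\frac37)$, so the weights are $\frac1{21}(23y,\,20y^2,\,15y^3)$ and
$$\eta_1(\log2)-1=\frac{20y+30y^2}{23+20y+15y^2}.$$
As $x\to\infty$, $\gamma_i\sim ie^{-ix}$, so the weights, multiplied by $e^{3x}$, tend to $(2y,2y^2,0)$ and $\eta_1(x)-1\to y/(1+y)$. At $y=\frac1{20}$ the first number is $\frac{86}{1923}$ and the second is $\frac1{21}$. Since $86\cdot21=1806<1923$, $\eta_1$ is not nonincreasing.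

Passing through $\eta_{k+1}$ instead, by $\int\eta_{k+1}d\nu_{k+1}\ge\int\eta_{k+1}d\nu_k\ge\int\eta_kd\nu_k$, meets the same obstacle. Take rates $1,2,3,4$ and $k+1=2$. At $x=\log 2$ the set of rates $\{1,2\}$ has weight $3y^3\cdot\frac13(\frac37+\frac4{15})=\frac{73}{105}y^3$, the set $\{1,3\}$ has weight $4y^4\cdot\frac17(\frac23+\frac4{15})=\frac{56}{105}y^4$, and all other pairs have weights $O(y^5)$, so $\eta_2(\log2)=3+\frac{56}{73}y+O(y^2)$. As $x\to\infty$ only $S\cup\{j\}=\{1,2,3\}$ matters, the weights are proportional to $9y^3,8y^4,5y^5$, and the limit is $3+\frac89y+O(y^2)$. As $\frac{56}{73}<\frac89$, $\eta_2$ is not nonincreasing when $y$ is small.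

**A monotone function between $\eta_{k+1}$ and $\eta_k$.** In both examples we average over pairs (survivor set, item that has just died), and the factor $\Gamma(S^c)$ for the latter spoils the monotonicity. Drop this factor and put
$$m_r(x)=\frac{\sum_{|T|=r}\Lambda(T)^2w^T}{\sum_{|T|=r}\Lambda(T)w^T}.$$
We shall prove, for each fixed $t\ge0$ and $1\le k\le n-2$:

* **(F1)** $\eta_{k+1}(x)\ge m_{k+1}(x)$;
* **(F2)** $m_{k+1}(x)$ is nonincreasing in $x$;
* **(F3)** $m_{k+1}(x)\ge\eta_k(x)$;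
* **(F4)** $A_{k+1}(x)/A_k(x)$ is nonincreasing in $x$.

**(F1)–(F4) imply Theorem 1.** This step moves $m=m_{k+1}$ from $\nu_{k+1}$ to $\nu_k$. Let $u,v$ be the densities of $\nu_{k+1},\nu_k$. By (F4), $u/v$ is nonincreasing, so $u(x)v(y)\ge u(y)v(x)$ for $x<y$. As $m$ is bounded by $\Lambda(V)$, we may fold the double integral onto $x<y$:
$$\int m\,d\nu_{k+1}-\int m\,d\nu_k=\iint[m(x)-m(y)]u(x)v(y)\,dx\,dy=\iint_{x<y}[m(x)-m(y)]\,[u(x)v(y)-u(y)v(x)]\,dx\,dy ,$$
and both brackets are $\ge0$, by (F2) and (F4). With (F1) and (F3),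
$$\frac{-f_{k+1}'}{f_{k+1}}=\int\eta_{k+1}d\nu_{k+1}\ \ge\int m_{k+1}d\nu_{k+1}\ \ge\int m_{k+1}d\nu_k\ \ge\int\eta_kd\nu_k=\frac{-f_k'}{f_k}, \tag{6}$$
which is (2). It remains to prove (F1)–(F4), statements about finite sums.

## Symmetric sums with marked elements

**Definition (the sums).** Fix $x,t$. For $Q\subseteq V$ put, with all sums over $S\subseteq Q$, $|S|=r$,
$$e_r=\sum w^S,\quad B_r=\sum\Lambda(S)w^S,\quad M_r=\sum\mu(S)w^S,\quad a_r=\sum w^S\!\!\sum_{j\ne l\in S}\mu_j\lambda_l,\quad H_r=\sum w^S\!\!\sum_{j\ne l\in S}\lambda_j\lambda_l,$$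
where $j\ne l$ runs over ordered pairs. All are $0$ for $r<0$ or $r>|Q|$. A superscript $l$ (or $il$) means the same quantity on $Q\setminus\{l\}$ (or $Q\setminus\{i,l\}$), and a superscript on a bracket applies to every quantity inside.

*Example.* For $Q=\{1,2\}$: $e_0=1$, $e_1=w_1+w_2$, $e_2=w_1w_2$; $B_0=0$, $B_1=\lambda_1w_1+\lambda_2w_2$, $B_2=(\lambda_1+\lambda_2)w_1w_2$; $a_2=(\mu_1\lambda_2+\mu_2\lambda_1)w_1w_2$, $H_2=2\lambda_1\lambda_2w_1w_2$, and $a_r=H_r=0$ for $r\le1$. Also $B_1^1=\lambda_2w_2$.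

**Two kinds of expansion.** Splitting the sets $S$ according to whether they contain a fixed $l\in Q$ gives
$$e_r=e_r^l+w_le_{r-1}^l,\qquad B_r=B_r^l+w_l(B_{r-1}^l+\lambda_le_{r-1}^l),\qquad H_r=H_r^l+w_l(H_{r-1}^l+2\lambda_lB_{r-1}^l). \tag{7}$$
Summing first over a marked element gives
$$\sum_lw_le^l_{r-1}=re_r,\quad B_r=\sum_l\lambda_lw_le_{r-1}^l,\quad H_r=\sum_l\lambda_lw_lB_{r-1}^l,\quad a_r=\sum_j\mu_jw_jB_{r-1}^j=\sum_l\lambda_lw_lM^l_{r-1}. \tag{8}$$
Put $\kappa_r^l=(e_{r-1}^l)^2-e_r^le_{r-2}^l$. Substituting $e_s=e_s^l+w_le_{s-1}^l$ and cancelling,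
$$e_{r-1}e_{r-1}^l-e_re_{r-2}^l=\kappa_r^l,\qquad e_re_{r-1}^l-e_{r-1}e_r^l=w_l\kappa_r^l. \tag{9}$$
Multiplying the first identity by $w_l$ and summing, with $\sum_lw_le_{s-1}^l=se_s$ for $s=r,r-1$,
$$\sum_{l\in Q}w_l\kappa_r^l=re_{r-1}e_r-(r-1)e_re_{r-1}=e_{r-1}e_r. \tag{10}$$

**Newton's inequality.** *If a real polynomial $p(s)=\sum_rc_rs^r$, $p\not\equiv0$, has only real zeros, then $c_r^2\ge c_{r-1}c_{r+1}$ for all $r$ (with $c_r=0$ outside the range of degrees).*

*Proof.* If $P\not\equiv0$ has only real zeros $z$, listed with multiplicity, then $P'/P=\sum_z(s-z)^{-1}$, and differentiating gives $P'^2-PP''=P^2\sum_z(s-z)^{-2}\ge0$ off the zeros, hence on all of $\mathbb R$ by continuity. For $r\ge1$ take $P=p^{(r-1)}$, which by Rolle has only real zeros or is $0$ (and then the inequality is trivial). At $s=0$ we get $(r!\,c_r)^2\ge(r-1)!\,(r+1)!\,c_{r-1}c_{r+1}$, that is, $c_r^2\ge\frac{r+1}rc_{r-1}c_{r+1}$. If $c_{r-1}c_{r+1}\ge0$ this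 implies the claim; if $c_{r-1}c_{r+1}<0$ the claim is obvious. For $r\le0$, $c_{r-1}=0$. $\square$

**Lemma 1.** On every $Q$ and for all $r$:

* (i) $e_r^2\ge e_{r-1}e_{r+1}$, so $\kappa_r^l\ge0$;
* (ii) $B_r^2\ge B_{r-1}B_{r+1}$;
* (iii) $e_rB_r-e_{r-1}B_{r+1}=\sum_l\lambda_lw_l^2\kappa_r^l\ge0$;
* (iv) $e_{r-1}B_r-e_rB_{r-1}=\sum_l\lambda_lw_l\kappa_r^l\ge0$.

The same holds with $\mu$ replacing $\lambda$ and $M$ replacing $B$.

*Proof.* (i) $\sum_re_rs^r=\prod_{i\in Q}(1+w_is)$ has only real zeros; apply Newton. Since $\kappa_r^l$ is the difference on $Q\setminus\{l\}$ at index $r-1$, it is $\ge0$.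

(ii) If $Q=\emptyset$, then $B\equiv0$. Otherwise (8) gives
$$\sum_rB_rs^r=\sum_l\lambda_lw_ls\prod_{i\ne l}(1+w_is)=s\prod_i(1+w_is)\sum_l\lambda_l\frac{w_l}{1+w_ls}.$$
Let $\operatorname{Im}s>0$. Then $\frac{w_l}{1+w_ls}=\frac1{1/w_l+s}$ has negative imaginary part, so the last sum is not $0$, and the other factors do not vanish either. The coefficients are real, so there are no zeros with $\operatorname{Im}s<0$. All zeros are real; apply Newton.

(iii) By (8), $e_rB_r-e_{r-1}B_{r+1}=\sum_l\lambda_lw_l[e_re_{r-1}^l-e_{r-1}e_r^l]$; use the second identity in (9). (iv) Likewise $e_{r-1}B_r-e_rB_{r-1}=\sum_l\lambda_lw_l[e_{r-1}e_{r-1}^l-e_re_{r-2}^l]$; use the first identity in (9). Only the positivity of the $\lambda_i$ and $w_i$ was used, so the proof applies to $\mu$. $\square$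

*Check of (iii) for $Q=\{1,2\}$, $r=1$.* Here $\kappa_1^l=(e_0^l)^2=1$, and $(w_1+w_2)(\lambda_1w_1+\lambda_2w_2)-(\lambda_1+\lambda_2)w_1w_2=\lambda_1w_1^2+\lambda_2w_2^2$.

**Lemma 2.** On every $Q$ and for all $r$:

* (i) $a_r^2\ge a_{r-1}a_{r+1}$;
* (ii) $a_rB_r\ge a_{r+1}B_{r-1}$ and $a_rM_r\ge a_{r+1}M_{r-1}$;
* (iii) $H_{r+1}B_r\ge H_rB_{r+1}$;
* (iv) $B_r^2\ge e_rH_r$.

*Proof of (i).* If $|Q|\le1$, then $a\equiv0$. Let $|Q|\ge2$. Marking two elements,
$$\sum_ra_rs^r=s^2\prod_i(1+w_is)\,K(\xi),\qquad \xi_j=\frac{w_j}{1+w_js},\qquad K(u)=\sum_{j\ne l}\mu_j\lambda_lu_ju_l=(\mu\cdot u)(\lambda\cdot u)-\sum_j\mu_j\lambda_ju_j^2 .$$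
We show that this polynomial, which is not identically $0$, has only real zeros. First, $K$ is not positive definite on any 2-dimensional subspace: such a subspace contains some $u\ne0$ with $\mu\cdot u=0$, and then $K(u)=-\sum\mu_j\lambda_ju_j^2<0$. Now let $\operatorname{Im}s>0$. As before, $\xi=p-i\zeta$ with $p,\zeta$ real vectors and all $\zeta_j>0$, so $K(\zeta)>0$. Suppose $K(\xi)=0$. With $K(\cdot,\cdot)$ the symmetric bilinear form of $K$, this reads $K(p)-K(\zeta)-2iK(p,\zeta)=0$, so $K(p,\zeta)=0$ and $K(p)=K(\zeta)>0$. If $p=\theta\zeta$, then $0=K(p,\zeta)=\theta K(\zeta)$ gives $\theta=0$ and $K(p)=0$, which is impossible. So $p,\zeta$ are linearly independent, and $K(\alpha p+\beta\zeta)=(\alpha^2+\beta^2)K(\zeta)$ is positive definite on their span, a contradiction. So there are no zeros with $\operatorname{Im}s>0$, and by conjugation all zeros are real; apply Newton.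

*Proof of (ii).* By (8), $a_rB_r-a_{r+1}B_{r-1}=\sum_j\mu_jw_j[B_{r-1}^jB_r-B_r^jB_{r-1}]$. Expanding $B_r$ and $B_{r-1}$ with respect to $j$ by (7), the products $B^j_{r-1}B^j_r$ cancel and the bracket equals
$$w_j\{(B_{r-1}^j)^2-B_r^jB_{r-2}^j\}+w_j\lambda_j\{B_{r-1}^je_{r-1}^j-B_r^je_{r-2}^j\}\ge0$$
by Lemma 1(ii),(iii) on $Q\setminus\{j\}$ at index $r-1$. The second statement follows by exchanging $\lambda$ and $\mu$, since $a_r$ is symmetric in them.

*Proof of (iii).* By (8), $H_{r+1}B_r-H_rB_{r+1}=\sum_l\lambda_lw_l[B_r^lB_r-B_{r-1}^lB_{r+1}]$. Inserting $B_r=B_r^l+w_lB_{r-1}^l+w_l\lambda_le_{r-1}^l$ and $B_{r+1}=B_{r+1}^l+w_lB_r^l+w_l\lambda_le_r^l$, the terms $w_lB_r^lB_{r-1}^l$ cancel: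
$$H_{r+1}B_r-H_rB_{r+1}=\sum_l\lambda_lw_l\Big\{[B_r^2-B_{r-1}B_{r+1}]^l+w_l\lambda_l[B_re_{r-1}-B_{r-1}e_r]^l\Big\}\ge0 \tag{11}$$
by Lemma 1(ii),(iv).

*Proof of (iv).* By (8), $B_r^2-e_rH_r=\sum_l\lambda_lw_l[e_{r-1}^lB_r-e_rB_{r-1}^l]$. Inserting (7) for $B_r$ and $e_r$, the terms $w_le_{r-1}^lB_{r-1}^l$ cancel:
$$B_r^2-e_rH_r=\sum_l\lambda_lw_l\Big\{[e_{r-1}B_r-e_rB_{r-1}]^l+w_l\lambda_l(e_{r-1}^l)^2\Big\}\ge0 \tag{12}$$
by Lemma 1(iv). $\square$

## Negative correlation: (F1) and (F2)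

Let $r=k+1$, so $2\le r\le n-1$. Let $\mathbb P$ be the probability on $r$-subsets $S$ of $V$ proportional to $\Lambda(S)w^S$, with expectation $\mathbb E$, and put $\xi_i=1[i\in S]$. Both (F1) and (F2) are statements about covariances under $\mathbb P$.

**Step 1: $\operatorname{Cov}(\xi_i,\xi_j)\le0$ for $i\ne j$.** With $P_{ab}=\mathbb P(\xi_i=a,\xi_j=b)$,
$$\operatorname{Cov}(\xi_i,\xi_j)=P_{11}-(P_{11}+P_{10})(P_{11}+P_{01})=P_{11}P_{00}-P_{10}P_{01}.$$
On $Q=V\setminus\{i,j\}$, the four probabilities are, up to a common factor,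
$$P_{11}:\ w_iw_j(B_{r-2}+(\lambda_i+\lambda_j)e_{r-2}),\quad P_{10}:\ w_i(B_{r-1}+\lambda_ie_{r-1}),\quad P_{01}:\ w_j(B_{r-1}+\lambda_je_{r-1}),\quad P_{00}:\ B_r .$$
So $P_{10}P_{01}-P_{11}P_{00}$ is a positive multiple of
$$[B_{r-1}^2-B_rB_{r-2}]+(\lambda_i+\lambda_j)[B_{r-1}e_{r-1}-B_re_{r-2}]+\lambda_i\lambda_je_{r-1}^2\ge0$$
by Lemma 1(ii),(iii).

**Step 2: covariances of linear statistics.** Since $\sum_j\xi_j=r$ is constant, $\sum_j\operatorname{Cov}(\xi_i,\xi_j)=0$ for each $i$. Multiplying out the right side below and using these zero row sums gives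
$$\operatorname{Cov}\Big(\sum_i\alpha_i\xi_i,\sum_j\beta_j\xi_j\Big)=-\tfrac12\sum_{i,j}(\alpha_i-\alpha_j)(\beta_i-\beta_j)\operatorname{Cov}(\xi_i,\xi_j). \tag{13}$$
By Step 1 this is $\ge0$ if $\alpha,\beta$ are similarly ordered and $\le0$ if they are oppositely ordered.

**Step 3: (F1).** By definition $m_r=\mathbb E\Lambda(S)$ and $\eta_r=\mathbb E[\Lambda(S)\Gamma(S^c)]/\mathbb E\,\Gamma(S^c)$, with $\mathbb E\,\Gamma(S^c)>0$ as $r\le n-1$. Since $\Gamma(S^c)=\Gamma(V)-\Gamma(S)$,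
$$\eta_r-m_r=\frac{\operatorname{Cov}(\Lambda(S),\Gamma(S^c))}{\mathbb E\,\Gamma(S^c)}=-\frac{\operatorname{Cov}(\Lambda(S),\Gamma(S))}{\mathbb E\,\Gamma(S^c)}\ge0,$$
because $\gamma$ is decreasing in $\lambda$.

**Step 4: (F2).** Since $\partial_xw^S=-\big(\sum_{i\in S}\rho_i\big)w^S$, differentiating the quotient $m_r$ gives $\partial_xm_r=-\operatorname{Cov}\big(\Lambda(S),\sum_i\rho_i\xi_i\big)\le0$, because $\rho$ is increasing in $\lambda$. $\square$

*Remark.* The same argument with $r=k$ shows $m_k\le\eta_k$. So $m_k$ lies on the wrong side of $\eta_k$, and the function to insert in (6) must carry the index $k+1$.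

## Earlier starting times: (F4)

**Step 1: write $A_r$ as one sum over larger sets.** Put $U=S\cup\{j\}$ in $A_r=\sum_{|S|=r}\sum_{j\notin S}\Lambda(S)\gamma_jw^S$ and use $\gamma_j=\mu_jw_j$. For $1\le r\le n-1$,
$$A_r=\sum_{|U|=r+1}w^Uq(U)=a_{r+1}(V),\qquad q(U)=\sum_{j\ne l\in U}\mu_j\lambda_l , \tag{14}$$
and $q$ does not depend on $x$.

**Step 2: reduce to inclusion probabilities.** For $2\le r\le n$ let $\mathbb E_r$ be expectation for the law on $r$-sets $U\subseteq V$ proportional to $w^Uq(U)$, and let $\xi_i=1[i\in U]$. By (14), $\partial_x\log A_r=-\sum_i\rho_i\,\mathbb E_{r+1}\xi_i$. Hence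
$$\partial_x\log\frac{A_{k+1}}{A_k}=-\sum_i\rho_i\big(\mathbb E_{k+2}\xi_i-\mathbb E_{k+1}\xi_i\big).$$
As $\rho_i>0$, it suffices that $\mathbb E_{r+1}\xi_i\ge\mathbb E_r\xi_i$ for each $i$, with $r=k+1\in[2,n-1]$.

**Step 3: compare them.** On $Q=V\setminus\{i\}$ put $b_s=\sum_{|B|=s}w^Bq(B\cup\{i\})$. Since $q(B\cup\{i\})=q(B)+\lambda_i\mu(B)+\mu_i\Lambda(B)$, we have $b_s=a_s+\lambda_iM_s+\mu_iB_s$. Then $\mathbb E_r\xi_i=w_ib_{r-1}/(a_r+w_ib_{r-1})$ and $\mathbb E_{r+1}\xi_i=w_ib_r/(a_{r+1}+w_ib_r)$. Cross-multiplying, the term $w_ib_rb_{r-1}$ cancels, and the required inequality is $b_ra_r\ge b_{r-1}a_{r+1}$. Indeed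
$$b_ra_r-b_{r-1}a_{r+1}=[a_r^2-a_{r-1}a_{r+1}]+\lambda_i[a_rM_r-a_{r+1}M_{r-1}]+\mu_i[a_rB_r-a_{r+1}B_{r-1}]\ge0$$
by Lemma 2(i),(ii). $\square$

## Pairs and triples: (F3)

**Step 1: split $\Lambda(S)^2$.** On $Q\subseteq V$ let $Z_r=\sum_{|S|=r}w^S\sum_{i\in S}\lambda_i^2$, with the same superscript convention; plain symbols in this step and in Step 2 refer to $Q=V$. Since $\Lambda(S)^2=\sum_{l\ne l'\in S}\lambda_l\lambda_{l'}+\sum_{i\in S}\lambda_i^2$,
$$A_k=\sum_j\mu_jw_jB_k^j=a_{k+1},\qquad \hat A_k=\sum_j\mu_jw_j(H_k^j+Z_k^j),\qquad m_{k+1}=\frac{H_{k+1}+Z_{k+1}}{B_{k+1}} .$$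
(F3) says $\hat A_kB_{k+1}\le A_k(H_{k+1}+Z_{k+1})$. It follows by adding
$$(\star1)\quad\sum_j\mu_jw_j[B_k^jH_{k+1}-H_k^jB_{k+1}]\ge0,\qquad (\star2)\quad a_{k+1}Z_{k+1}-B_{k+1}\sum_j\mu_jw_jZ_k^j\ge0 .$$

**Step 2: the off-diagonal part $(\star1)$.** Each term is nonnegative. Expanding $H_{k+1}$ and $B_{k+1}$ with respect to $j$ by (7), the terms $w_jB_k^jH_k^j$ cancel:
$$B_k^jH_{k+1}-H_k^jB_{k+1}=[B_kH_{k+1}-H_kB_{k+1}]^j+w_j\lambda_j[2B_k^2-H_ke_k]^j\ge0 \tag{15}$$
by Lemma 2(iii),(iv).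

**Step 3: write $(\star2)$ as a sum over pairs.** Put $\tau_l=\sum_{j\ne l}\gamma_je_{k-1}^{jl}$. Marking elements and using $c_i=\lambda_iw_i$, $\gamma_j=\mu_jw_j$,
$$Z_{k+1}=\sum_i\lambda_ic_ie_k^i,\quad B_{k+1}=\sum_lc_le_k^l,\quad a_{k+1}=\sum_lc_l\tau_l,\quad \sum_j\mu_jw_jZ_k^j=\sum_j\gamma_j\sum_{i\ne j}\lambda_ic_ie_{k-1}^{ij}=\sum_i\lambda_ic_i\tau_i .$$
So the left side of $(\star2)$ is
$$\sum_{i,l}\lambda_ic_ic_l\,d_{il}=\sum_{\{i,l\}}(\lambda_i-\lambda_l)c_ic_l\,d_{il},\qquad d_{il}=e_k^i\tau_l-e_k^l\tau_i=-d_{li}.$$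

**Step 4: compute $d_{il}$.** Let $C=V\setminus\{i,l\}$ and write $e_r=e_r(C)$ in this step. Then $e_k^i=e_k+w_le_{k-1}$ and $e_k^l=e_k+w_ie_{k-1}$. In $\tau_l$ the term $j=i$ is $\gamma_ie_{k-1}$. For $j\in C$ we use $V\setminus\{j,l\}=(C\setminus j)\cup\{i\}$. Hence
$$\tau_l=\gamma_ie_{k-1}+P+w_iP',\quad \tau_i=\gamma_le_{k-1}+P+w_lP',\quad P=\sum_{j\in C}\gamma_je_{k-1}(C\setminus j),\quad P'=\sum_{j\in C}\gamma_je_{k-2}(C\setminus j).$$
Multiplying out, the terms $e_kP$ and $w_iw_le_{k-1}P'$ cancel and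
$$d_{il}=(w_l-w_i)(e_{k-1}P-e_kP')+(\gamma_i-\gamma_l)e_ke_{k-1}+(\gamma_iw_l-\gamma_lw_i)e_{k-1}^2 .$$
Put $\kappa_j=e_{k-1}(C\setminus j)^2-e_k(C\setminus j)e_{k-2}(C\setminus j)\ge0$. By (9) on $C$, $e_{k-1}P-e_kP'=\sum_{j\in C}\gamma_j\kappa_j$; by (10) on $C$, $e_ke_{k-1}=\sum_{j\in C}w_j\kappa_j$. With
$$\omega_{ab}=w_a\gamma_b-w_b\gamma_a=w_aw_b(\mu_b-\mu_a)=-\omega_{ba}$$
we have $(w_l-w_i)\gamma_j+(\gamma_i-\gamma_l)w_j=\omega_{lj}-\omega_{ij}$ and $\gamma_iw_l-\gamma_lw_i=\omega_{li}$, so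
$$d_{il}=\sum_{j\in C}\kappa_j(\omega_{lj}-\omega_{ij})+w_iw_l(\mu_i-\mu_l)e_{k-1}^2 . \tag{16}$$
The last term contributes $(\lambda_i-\lambda_l)(\mu_i-\mu_l)c_ic_lw_iw_le_{k-1}^2\ge0$ to $(\star2)$, as $\mu$ increases with $\lambda$.

**Step 5: regroup the rest by triples.** The number $\kappa_j$ in (16) depends only on $C\setminus j=V\setminus\{i,l,j\}$, that is, on the set $\{i,l,j\}$. So the rest of $(\star2)$ is a sum over triples of $\kappa\cdot T$, where $T$ is the sum of $(\lambda_i-\lambda_l)c_ic_l(\omega_{lj}-\omega_{ij})$ over the three choices of the pair $\{i,l\}$ in the triple, $j$ being the third element. Label the triple so that $\lambda_1\ge\lambda_2\ge\lambda_3$ and put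
$$u=\omega_{32}=w_2w_3(\mu_2-\mu_3),\quad v=\omega_{31}=w_1w_3(\mu_1-\mu_3),\quad z=\omega_{21}=w_1w_2(\mu_1-\mu_2),$$
all $\ge0$. The pairs $\{1,2\},\{1,3\},\{2,3\}$ give, in this order,
$$T=(\lambda_1-\lambda_2)c_1c_2(v-u)+(\lambda_1-\lambda_3)c_1c_3(u+z)+(\lambda_2-\lambda_3)c_2c_3(v-z).$$
The first summand can be negative: for rates $3,2,1$, $t=0$, $x=\log2$ we have $w=(\frac17,\frac13,1)$ and $\mu=(3,2,1)$, so $v-u=\frac27-\frac13<0$. This is why we regroup by triples. Moving the harmful $u$ to the second summand,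
$$T=u\,c_1\big[(\lambda_1-\lambda_3)c_3-(\lambda_1-\lambda_2)c_2\big]+(\lambda_1-\lambda_2)c_1c_2v+(\lambda_1-\lambda_3)c_1c_3z+(\lambda_2-\lambda_3)c_2c_3(v-z).$$
Since $c$ is decreasing in $\lambda$, $c_3\ge c_2$, and $\lambda_1-\lambda_3\ge\lambda_1-\lambda_2\ge0$, so the square bracket is $\ge0$. Also $v\ge z$, because $w_3\ge w_2$ and $\mu_3\le\mu_2\le\mu_1$. Thus $T\ge0$. This proves $(\star2)$ and hence (F3). By (6), together with the case $k+1=n$ done by hand, **Theorem 1 is proved**. $\blacksquare$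

## A logarithmic slope of at least $\lambda_*$: Theorem 2

Let $\delta=\lambda_*$. The monotonicity for $k+1=n$ was shown by hand, so let $1\le k\le n-2$.

**Step 1: what must be improved.** It suffices to prove

* **(F3$'$)** $m_{k+1}(x)\ge\eta_k(x)+\delta$,

because then the last inequality in (6) becomes $\int m_{k+1}d\nu_k\ge\int\eta_kd\nu_k+\delta$, and (6) yields $(\log f_k/f_{k+1})'\ge\delta$. Since $A_k=\sum_j\mu_jw_jB_k^j$ and $(\star2)$ is at our disposal, (F3$'$), that is, $\hat A_kB_{k+1}+\delta A_kB_{k+1}\le A_k(H_{k+1}+Z_{k+1})$, follows from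
$$B_k^jH_{k+1}-H_k^jB_{k+1}\ge\delta B_k^jB_{k+1}\qquad\text{for each }j\in V=Q. \tag{17}$$
So only the off-diagonal part has to be improved. By (15), this needs quantitative versions of Lemma 2(iii),(iv).

**Step 2: quantitative lemmas.** On every $Q\subseteq V$ and for all $r$:

(a) $e_{r-1}B_r-e_rB_{r-1}\ge\delta e_{r-1}e_r$. Indeed, by Lemma 1(iv) and (10), the left side is $\sum\lambda_lw_l\kappa_r^l\ge\delta\sum w_l\kappa_r^l=\delta e_{r-1}e_r$.

(b) $B_r^2-e_rH_r\ge\delta e_rB_r$. In (12) apply (a) on $Q\setminus l$ to the bracket and $\lambda_l\ge\delta$ to the other term. The left side is at least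
$$\delta\sum_l\lambda_lw_le_{r-1}^l(e_r^l+w_le_{r-1}^l)=\delta e_r\sum_l\lambda_lw_le_{r-1}^l=\delta e_rB_r .$$

(c) $H_{r+1}B_r-H_rB_{r+1}\ge\delta B_rB_{r+1}$. For $r<0$ both sides vanish, so let $r\ge0$. We first write $B_rB_{r+1}$ in a form that can be compared with (11). View $B_r$ as a polynomial in independent variables $w_l$, with the $\lambda_l$ fixed. It is homogeneous of degree $r$, and by (7) $\partial_{w_l}B_r=B_{r-1}^l+\lambda_le_{r-1}^l$ and $B_r=B_r^l+w_l\partial_{w_l}B_r$. Euler's identity gives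
$$\sum_lw_l\big(B_r\partial_{w_l}B_{r+1}-B_{r+1}\partial_{w_l}B_r\big)=(r+1)B_rB_{r+1}-rB_rB_{r+1}=B_rB_{r+1}.$$
Insert $B_s=B_s^l+w_l\partial_{w_l}B_s$ for the undifferentiated factors. The terms with the product of the two derivatives cancel, leaving $B_r^l\,\partial_{w_l}B_{r+1}-B_{r+1}^l\,\partial_{w_l}B_r$ in the bracket, that is,
$$B_rB_{r+1}=\sum_lw_l\Big\{[B_r^2-B_{r-1}B_{r+1}]^l+\lambda_l[B_re_r-B_{r+1}e_{r-1}]^l\Big\}. \tag{18}$$
Now subtract $\delta$ times (18) from (11). The brackets $[B_r^2-B_{r-1}B_{r+1}]^l\ge0$ appear with coefficient $w_l(\lambda_l-\delta)\ge0$. The remaining terms are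
$$\sum_l\lambda_l^2w_l^2[B_re_{r-1}-B_{r-1}e_r]^l-\delta\sum_l\lambda_lw_l[B_re_r-B_{r+1}e_{r-1}]^l .$$
By Lemma 1(iv) and (iii) on $Q\setminus l$, with $\kappa_{il}=(e_{r-1}^{il})^2-e_r^{il}e_{r-2}^{il}\ge0$, the two brackets are $\sum_{i\ne l}\lambda_iw_i\kappa_{il}$ and $\sum_{i\ne l}\lambda_iw_i^2\kappa_{il}$. As $\kappa_{il}$ is symmetric in $i,l$, we add the terms for $(i,l)$ and $(l,i)$ and get
$$\sum_{i\ne l}\kappa_{il}\big[\lambda_l^2w_l^2\lambda_iw_i-\delta\lambda_lw_l\lambda_iw_i^2\big]=\sum_{\{i,l\}}\kappa_{il}\lambda_i\lambda_lw_iw_l\big[(\lambda_l-\delta)w_l+(\lambda_i-\delta)w_i\big]\ge0 .$$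

**Step 3: proof of (17).** In (15), the first bracket is at least $\delta B_k^jB_{k+1}^j$, by (c) on $V\setminus j$. For the second, on $V\setminus j$,
$$\lambda_j(2B_k^2-H_ke_k)-\delta B_k(B_k+\lambda_je_k)=\lambda_j(B_k^2-H_ke_k-\delta B_ke_k)+(\lambda_j-\delta)B_k^2\ge0$$
by (b) and $\lambda_j\ge\delta$. So (15) is at least
$$\delta B_k^j\big[B_{k+1}^j+w_j(B_k^j+\lambda_je_k^j)\big]=\delta B_k^jB_{k+1},$$
by (7), which is (17). Hence $(\log f_k/f_{k+1})'\ge\delta>0$ for all $1\le k\le n-1$: the function $e^{-\lambda_*t}f_k/f_{k+1}$ is nondecreasing, and $f_k/f_{k+1}$ is strictly increasing.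

**Step 4: the limits on the constant.** If all $\lambda_j=\lambda$, then $f_k/f_{k+1}=\frac k{k+1}e^{\lambda t}$, so the logarithmic slope is exactly $\lambda=\lambda_*$, and $\lambda_*$ is optimal. For general rates and $1\le k\le n$, (1) shows that $f_k$ is a finite combination, with positive coefficients, of all the exponentials $e^{-\Lambda(S)t}$, $|S|=k$. The slowest of them dominates as $t\to\infty$, so $-f_k'/f_k\to\lambda_{(1)}+\dots+\lambda_{(k)}$, the sum of the $k$ smallest rates. Hence, for $1\le k\le n-1$,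
$$\Big(\log\frac{f_k}{f_{k+1}}\Big)'=\frac{-f_{k+1}'}{f_{k+1}}-\frac{-f_k'}{f_k}\longrightarrow\lambda_{(k+1)}\qquad(t\to\infty).$$
If $e^{-ct}f_k/f_{k+1}$ is nondecreasing, then $(\log f_k/f_{k+1})'\ge c$ for all $t$, so $c\le\lambda_{(k+1)}$. Since $D_{i:n}$ has density $g_i=f_{n-i+1}$ and $D_{i+1:n}$ has density $g_{i+1}=f_{n-i}$, taking $k=n-i$ gives the bound $\lambda_{(n-i+1)}$ in Theorem 2. $\blacksquare$
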